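# Compact rotoids are dyadic

All spaces are Tychonoff and nonempty. For compact spaces, *zero-dimensional* means having a base of clopen sets.

## 1. A guess suggested by groups, tested on small spaces

**Definition (twister, rotoid).** Let $e\in X$. A homeomorphism $H:X\times X\to X\times X$ is a *twister at $e$* if
$$H(e,x)=(e,x)\quad\text{and}\quad H(x,x)=(x,e)\qquad\text{for every }x\in X .$$
A space with a twister at some point is a *rotoid*.

So a twister carries the diagonal $\Delta$ of $X^2$ onto the horizontal slice $X\times\{e\}$ and keeps the vertical slice $\{e\}\times X$ fixed pointwise. The model is a topological group with neutral element $e$: the map $H(x,y)=(x,x^{-1}y)$ is a twister, with inverse $(x,c)\mapsto(x,xc)$.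

**Definition (dyadic compactum).** A *dyadic compactum* is a Hausdorff space that is a continuous image of a Cantor cube $\{0,1\}^\kappa$ for some cardinal $\kappa$.

The question is whether every compact rotoid is dyadic. Compact groups are dyadic by the classical Ivanovskii–Kuz'minov theorem, and a rotoid keeps a piece of the group structure. So the first guess is *yes*. But the piece kept is small: a homeomorphism of the square with prescribed values on two slices, and no associativity. Let us test the guess.

*Finite sets and cubes.* A set with $n$ points, identified with $\mathbb Z_n$, has the twister $H(x,y)=(x,y-x)$ at $0$. So does the group $\{0,1\}^\kappa=\mathbb Z_2^\kappa$. All these spaces are dyadic.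

*The interval.* The space $[-1,1]$ is a rotoid. Let $S$ be the boundary of the square $[-1,1]^2$. Going around $S$ clockwise we meet $(0,1),(1,1),(0,-1),(-1,-1)$ in this order, and also $(0,1),(1,0),(0,-1),(-1,0)$ in this order. Hence there is a homeomorphism $h:S\to S$ that sends the first four points to the last four, in order. Put $H(tb)=t\,h(b)$ for $b\in S$, $0\le t\le1$. This is a homeomorphism of the square. For $x\geq 0$ we get $H(x,x)=x\,h(1,1)=(x,0)$ and $H(0,x)=x\,h(0,1)=(0,x)$; for $x<0$ use $(-1,-1)$ and $(0,-1)$ in the same way. So $H$ is a twister at $0$. The space is dyadic, because every compact metrizable space is a continuous image of the Cantor set. For the same reason no metrizable space can refute the guess.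

*Products.* If $H_i$ is a twister of $X_i$ at $e_i$, then acting by $H_i$ on each pair of coordinates $(x_i,y_i)$ gives a twister of $\prod X_i$ at $(e_i)$. So $[-1,1]^\kappa$ is a compact rotoid, and it is dyadic.

*Spaces with isolated points.* Let $X$ be compact with a twister at $e$ and an isolated point $x$. Then $(x,x)$ is isolated in $X^2$, hence so is $H(x,x)=(x,e)$, and so $e$ is isolated in $X$. Now $X\times\{e\}$ is open, so $\Delta=H^{-1}(X\times\{e\})$ is open in $X^2$. Thus $X$ is discrete, hence finite. So *an infinite compact rotoid has no isolated points*. This removes several well-known non-metrizable compacta from the list of possible counterexamples: the one-point compactification of an uncountable discrete space, the ordinal space $\omega_1+1$, and $\beta\mathbb N$.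

The guess survives, and we shall prove it in the form of Theorem 9. In the last test only half of the definition was used, and this will be so throughout.

**Definition (weak twister).** A homeomorphism $H:X^2\to X^2$ with $H(x,x)=(x,e)$ for all $x\in X$ is a *weak twister at $e$*.

Every twister is a weak twister. The converse fails: on $\mathbb Z_3$ the bijection $H(x,y)=(x,x-y)$ is a weak twister at $0$, but $H(0,1)=(0,2)$.

## 2. Character equals weight, and why this does not give dyadicity

The last test compared neighborhoods of $\Delta$ with neighborhoods of $X\times\{e\}$. A sensible first approach is to push this comparison as far as it goes. Recall that $\chi(x,X)$ is the least size of a neighborhood base at $x$, that $w(X)$ is the least size of a base of $X$, and that $\chi(F,X)$, for a set $F\subset X$, is the least size of a family of open sets containing $F$ such that every open set containing $F$ contains a member of the family.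

**Theorem 1.** If $X$ is an infinite compact space with a weak twister at $e$, then $\chi(x,X)=w(X)$ for every $x\in X$.

**Step 1: $e$ is not isolated.** This makes $\chi(e,X)$ infinite. If $e$ were isolated, $X\times\{e\}$ would be open, hence so would $\Delta=H^{-1}(X\times\{e\})$, and $X$ would be discrete and compact, hence finite.

**Step 2: $w(X)\le\chi(e,X)$.** We build a base of $X$ out of neighborhoods of the diagonal. By the tube lemma every neighborhood of $X\times\{e\}$ in $X^2$ contains $X\times W$ for some neighborhood $W$ of $e$, so $\chi(X\times\{e\},X^2)\le\chi(e,X)$. Apply $H^{-1}$: the diagonal has a base of open neighborhoods $\{U_i:i<\chi(e,X)\}$ in $X^2$. Each point $x$ has an open neighborhood $V$ with $V\times V\subset U_i$, so by compactness there is a finite open cover $\mathcal V_i$ of $X$ with $V\times V\subset U_i$ for all $V\in\mathcal V_i$.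

We claim that $\bigcup_i\mathcal V_i$ is a base. Let $x\in O$ with $O$ open. The set $X^2\setminus(\{x\}\times(X\setminus O))$ is open and contains $\Delta$, so it contains some $U_i$. Choose $V\in\mathcal V_i$ with $x\in V$. If $y\in V$, then $(x,y)\in V\times V\subset U_i$, so $y\in O$. Thus $x\in V\subset O$. The base has size at most $\chi(e,X)$, since $\chi(e,X)$ is infinite.

**Step 3: all points.** We transport the character of $e$ to an arbitrary $x$. Consider
$$\chi(x,X)\ \ge\ \chi((x,x),X^2)\ =\ \chi((x,e),X^2)\ \ge\ \chi(e,X)\ \ge\ w(X)\ \ge\ \chi(x,X).$$
The first inequality holds because the sets $B\times B$, with $B$ in a neighborhood base at $x$, form a neighborhood base at $(x,x)$; this is valid for isolated $x$ too. The equality holds because the homeomorphism $H$ sends $(x,x)$ to $(x,e)$. For the next inequality, take a neighborhood base at $(x,e)$ and project it to the second coordinate. The images are neighborhoods of $e$, and each neighborhood $W$ of $e$ contains one of them, because $X\times W$ contains a base member. The last two inequalities are Step 2 and a trivial bound. $\blacksquare$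

So a compact first countable non-metrizable space is not a rotoid. Here the counting stops, as the following space shows. Let $L$ be the one-point compactification of a discrete space of size $\omega_1$, and consider $L^{\omega_1}$.

- *It satisfies the conclusion of Theorem 1.* Its weight is at most $\omega_1\cdot\omega_1=\omega_1$. Suppose that a point $a$ had a countable neighborhood base. Each member contains a standard basic neighborhood of $a$, which restricts finitely many coordinates. Choose a coordinate $i$ outside the countable set of all these coordinates, and a proper open neighborhood $O$ of $a_i$ in $L$. No member of the base lies in $\{x:x_i\in O\}$, a contradiction. So every point has character $\omega_1$, and this is also the weight.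
- *It is not dyadic.* Cantor cubes have no uncountable family of pairwise disjoint nonempty open sets, and this property passes to continuous images. But the cylinders $\{x:x_0=d\}$, for $d$ isolated in $L$, form such a family in $L^{\omega_1}$.

So equality of character and weight at every point does not imply dyadicity. Theorem 1 used $H$ only to compare neighborhoods of a few sets. We now use $H$ and $H^{-1}$ as algebraic operations that can be composed.

## 3. A Mal'tsev operation from the coordinates of $H$ and $H^{-1}$

**Definition (Mal'tsev operation).** A *Mal'tsev operation* on $X$ is a continuous map $m:X^3\to X$ with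
$$m(x,y,y)=x,\qquad m(x,x,z)=z\qquad(x,y,z\in X).$$

On a topological group, $xy^{-1}z$ is one. On $[-1,1]$, take $x-y+z$ and replace it by the nearest point of $[-1,1]$: if $y=z$ or $x=y$ the value already lies in $[-1,1]$.

To see exactly what is used, we work with slightly more general data. Let $Y$ be a space, $y_0\in Y$, and let $H=(\alpha,\beta):X^2\to X\times Y$ and $G=(\gamma,\delta):X\times Y\to X^2$ be continuous with
$$G\circ H=\mathrm{id}_{X^2},\qquad H(x,x)=(x,y_0)\quad(x\in X).\tag{1}$$
A weak twister at $e$ is the case $Y=X$, $y_0=e$, $G=H^{-1}$. From (1) we get $G(x,y_0)=G(H(x,x))=(x,x)$. Written in coordinates, for all $a,b\in X$: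
$$\alpha(a,a)=a,\qquad \beta(a,a)=y_0,\tag{2}$$
$$\gamma(a,y_0)=\delta(a,y_0)=a,\tag{3}$$
$$\gamma(\alpha(a,b),\beta(a,b))=a,\qquad \delta(\alpha(a,b),\beta(a,b))=b.\tag{4}$$

**The group formula and where it breaks.** In a group, $\beta(a,b)=a^{-1}b$ and $\delta(a,c)=ac$, so $xy^{-1}z=\delta(x,\beta(y,z))$. In general, try the same expression. For $y=z$ it gives $\delta(x,y_0)=x$, as wanted. For $x=y$ it gives $\delta(x,\beta(x,z))$, and (4) makes this equal to $z$ only if the first argument is $\alpha(x,z)$ and not $x$. In a group $\alpha(x,z)=x$, but this cannot be arranged in general. On $[-1,1]$, for example, *no* weak twister has $\alpha(x,y)=x$ for all $x,y$. Indeed, each $\beta(x,\cdot)$ would then be a homeomorphism of $[-1,1]$ with $\beta(x,x)=e$; the case $x=1$ makes $e$ an endpoint, and the case $x=0$ makes $e$ an interior point.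

So put in the right first argument and try
$$q(x,y,z)=\delta(\alpha(x,z),\beta(y,z)).$$
Now $q(x,x,z)=z$ by (4). But for $y=z$ we have $\beta(z,z)=y_0$, so by (3)
$$q(x,z,z)=\alpha(x,z),$$
while we want $x$. One identity is right, and the other is off by the operation $\alpha(\cdot,z)$.

**The repair.** By (4), $\gamma(\,\cdot\,,\beta(x,z))$ turns $\alpha(x,z)$ back into $x$. We have to apply this correction when $y=z$, and apply nothing when $y=x$. By (3), applying $\gamma(\,\cdot\,,y_0)$ is applying nothing. So the second argument should be $\beta(x,z)$ when $y=z$ and $y_0$ when $y=x$. The expression $\beta(x,y)$ does both.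

**Theorem 2.** Every space with a weak twister (in particular every rotoid, compact or not) has a Mal'tsev operation, given by the explicit formula
$$m(x,y,z)=\gamma\bigl(\delta(\alpha(x,z),\beta(y,z)),\ \beta(x,y)\bigr).\tag{5}$$
More generally, (5) is a Mal'tsev operation on $X$ whenever (1) holds.

**Proof.** The map is well defined: $\alpha(x,z)\in X$, $\beta(y,z)\in Y$, so the inner term lies in $X$, and $\beta(x,y)\in Y$. It is continuous as a composition. For $x=y$, by (4), (2) and (3),
$$m(x,x,z)=\gamma\bigl(\delta(\alpha(x,z),\beta(x,z)),\,\beta(x,x)\bigr)=\gamma(z,y_0)=z.$$
For $y=z$, by (2), (3) and (4),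
$$m(x,z,z)=\gamma\bigl(\delta(\alpha(x,z),y_0),\,\beta(x,z)\bigr)=\gamma(\alpha(x,z),\beta(x,z))=x.\qquad\blacksquare$$

An example where both corrections are visible: on $X=\mathbb R$ let $H(a,b)=\bigl(\tfrac{a+b}2,\,b-a\bigr)$, a weak twister at $0$ with $\gamma(c,d)=c-\tfrac d2$ and $\delta(c,d)=c+\tfrac d2$. Then $q(x,y,z)=\tfrac{x+z}2+\tfrac{z-y}2$, which for $y=z$ is only $\tfrac{x+z}2$. Subtracting $\tfrac12\beta(x,y)=\tfrac{y-x}2$ gives $m(x,y,z)=x-y+z$.

The formula is not unique. With $m$ as in (5), $u=\alpha(x,z)$, $v=\beta(y,z)$ and $p=\gamma(u,v)$, the operation $\delta(m(u,p,x),v)$ is also Mal'tsev. If $y=z$, then $v=y_0$ and $p=u$, and the value is $\delta(m(u,u,x),y_0)=x$. If $y=x$, then $p=x$, and the value is $\delta(m(u,x,x),v)=\delta(u,v)=z$.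

For compact $X$, having data as in (1) with $Y$ compact is not only sufficient for a Mal'tsev operation but also necessary.

**Proposition 3.** A compact $X$ has a Mal'tsev operation if and only if there are a compact pointed space $(Y,y_0)$ and continuous maps $H:X^2\to X\times Y$, $G:X\times Y\to X^2$ with $G\circ H=\mathrm{id}$ and $H(x,x)=(x,y_0)$ for all $x$.

**Proof.** "If" is Theorem 2. For "only if", let $m$ be a Mal'tsev operation. We let $Y$ record the pair $(y,z)$ and forget exactly the information that $m(x,\cdot,\cdot)$ does not need on the diagonal. Let $Y=X^2/\Delta$, with $\Delta$ collapsed to the point $y_0$. This is a compact Hausdorff space; let $\pi:X^2\to Y$ be the quotient map. Put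
$$H(x,y)=(x,\pi(x,y)),\qquad G(x,\pi(y,z))=(x,m(x,y,z)).$$
The map $G$ is well defined because $\pi$ identifies only diagonal pairs, and $m(x,y,y)=x$ does not depend on $y$. It is continuous because $\mathrm{id}\times\pi:X\times X^2\to X\times Y$ is a continuous surjection of compact Hausdorff spaces, hence a quotient map, and $G\circ(\mathrm{id}\times\pi)$ is continuous. Finally $G(H(x,y))=(x,m(x,x,y))=(x,y)$ and $H(x,x)=(x,y_0)$. $\blacksquare$

## 4. Congruences, open quotient maps and a resolution of $X$

From here to the end, $X$ is compact with a weak twister $H=(\alpha,\beta)$ at $e$, its inverse is $G=H^{-1}=(\gamma,\delta)$, and $m$ is given by (5). All four operations are now maps $X^2\to X$. The aim is to build $X$ from a point by a transfinite sequence of metrizable steps, with all bonding maps open.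

The openness is the real matter. If a map $Z\to X_\xi$ is to be lifted along a surjection $X_{\xi+1}\to X_\xi$, the choice of the lift over $z$ must be able to persist at nearby points. The surjection $\{*\}\sqcup[0,1]\to[0,1]$ that is the identity on $[0,1]$ and sends the isolated point $*$ to $0$ is not open, and it shows the trouble: the identity map of $[0,1]$, restricted to the convergent sequence $Z=\{0\}\cup\{1/n:n\ge1\}$, has no continuous lift with value $*$ at $0$. The Mal'tsev operation excludes this.

**Definition (congruence).** A *congruence* is a closed equivalence relation $\theta\subset X^2$ such that $x\,\theta\,x'$ and $y\,\theta\,y'$ imply $\omega(x,y)\,\theta\,\omega(x',y')$ for each $\omega\in\{\alpha,\beta,\gamma,\delta\}$.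

For example, on $\{0,1\}^\kappa$ with $H(x,y)=(x,y-x)$, agreement on a fixed set of coordinates is a congruence. Three facts follow from the definition. Intersections of congruences are congruences. A congruence is compatible with $m$, a composition of the four operations. And the structure passes to quotients, as follows. The space $X/\theta$ is compact Hausdorff, since $\theta$ is closed. The operations induce operations on $X/\theta$, which are continuous because $X^2\to(X/\theta)^2$ is a continuous surjection of compact Hausdorff spaces and hence a quotient map. The identities $GH=HG=\mathrm{id}$ and $H(x,x)=(x,e)$ hold for the induced maps. So $X/\theta$ has a weak twister at the class $\bar e$ of $e$, and the quotient map commutes with the weak twisters.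

**Lemma 4.** For a congruence $\theta$ the quotient map $X\to X/\theta$ is open. Hence for congruences $\theta'\subset\theta$ the natural map $X/\theta'\to X/\theta$ is open.

**Proof.** Let $U\subset X$ be open. We show that its saturation $\theta[U]$ is open. Let $y\in\theta[U]$, say $x\in U$ and $x\,\theta\,y$. We use $m$ to move $x$ along with a point near $y$. Since $m(x,y,y)=x\in U$, continuity gives a neighborhood $W$ of $y$ such that $m(x,y,z)\in U$ for all $z\in W$. By compatibility, $m(x,y,z)\ \theta\ m(y,y,z)=z$. So each $z\in W$ is equivalent to a point of $U$, that is, $W\subset\theta[U]$. For the second claim, the image of an open $V\subset X/\theta'$ in $X/\theta$ is the image of the preimage of $V$ in $X$, so it is open. $\blacksquare$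

**Lemma 5.** For each $f\in C(X)$ there is a congruence $\eta_f$ such that $X/\eta_f$ is metrizable and $f$ is constant on the classes of $\eta_f$. If $X$ is zero-dimensional, then for each clopen $U\subset X$ there is a countable Boolean algebra $\mathcal B_U\ni U$ of clopen sets such that the relation $\eta_U$ "$x,y$ belong to the same members of $\mathcal B_U$" is a congruence.

**Proof.** *First part.* We close $\{f\}$ off to a countable set of functions that controls the operations. Let $S_0=\{f\}$. The finite sums $\sum_i g_i(x)h_i(y)$ with $g_i,h_i\in C(X)$ form a subalgebra of $C(X^2)$ that contains the constants and separates points. By the Stone–Weierstrass theorem it is dense. Given a countable $S_k\subset C(X)$, we may therefore choose a countable $S_{k+1}\supset S_k$ such that for all $g\in S_k$, $\omega\in\{\alpha,\beta,\gamma,\delta\}$ and $n\ge1$ some such sum with $g_i,h_i\in S_{k+1}$ is uniformly within $1/n$ of $g(\omega(x,y))$. Let $S=\bigcup_kS_k$, and let $x\,\eta_f\,y$ mean that $g(x)=g(y)$ for all $g\in S$. This is a closed equivalence relation.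

It is a congruence. Let $x\,\eta_f\,x'$, $y\,\eta_f\,y'$ and $g\in S$. For each $n$ there is an approximating sum built from functions of $S$, and it takes the same value at $(x,y)$ and at $(x',y')$. Hence $|g(\omega(x,y))-g(\omega(x',y'))|\le2/n$ for all $n$, so the two values agree. Evaluation at the functions of $S$ embeds the compact space $X/\eta_f$ in $\mathbb R^S$, which is metrizable because $S$ is countable. Since $f\in S$, it is constant on classes.

*Second part.* The argument is the same, with clopen rectangles in place of products of functions. Let $X$ be zero-dimensional. A clopen subset of $X^2$ is compact and is a union of clopen rectangles, so it is a finite union of such rectangles. Start with the Boolean algebra $\{\emptyset,X,U,X\setminus U\}$. At each of countably many stages, for each $V$ already present and each $\omega$, choose a representation of $\omega^{-1}(V)$ as a finite union of clopen rectangles, add the sides of these rectangles, and then take the Boolean algebra generated. The union of the stages is a countable Boolean algebra $\mathcal B_U$ such that for $V\in\mathcal B_U$ each $\omega^{-1}(V)$ is a finite union of sets $P\times Q$ with $P,Q\in\mathcal B_U$. The relation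 $\eta_U$ is closed, as the intersection of the clopen sets $(V\times V)\cup((X\setminus V)\times(X\setminus V))$ with $V\in\mathcal B_U$. If $x\,\eta_U\,x'$ and $y\,\eta_U\,y'$, then $(x,y)$ and $(x',y')$ belong to the same rectangles $P\times Q$ with $P,Q\in\mathcal B_U$. So $\omega(x,y)\in V$ if and only if $\omega(x',y')\in V$, for every $V\in\mathcal B_U$. $\blacksquare$

**Lemma 6 (resolution).** There are an ordinal $\kappa$ and congruences $(\theta_\xi)_{\xi\le\kappa}$, decreasing, with $\theta_0=X^2$ and $\theta_\kappa=\Delta$, such that with $X_\xi=X/\theta_\xi$:

- for $\xi<\kappa$ the map $X_{\xi+1}\to X_\xi$ is an open surjection, and $X_{\xi+1}$ embeds over $X_\xi$ into $X_\xi\times M_\xi$ with $M_\xi$ compact metrizable;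
- for limit $\lambda\le\kappa$, $X_\lambda=\varprojlim_{\xi<\lambda}X_\xi$.

If $X$ is zero-dimensional, all $X_\xi$ and $M_\xi$ can be taken zero-dimensional.

("Over $X_\xi$" means that the first coordinate of the embedding is the bonding map.) For $\{0,1\}^\kappa$ with $H(x,y)=(x,y-x)$, agreement on the coordinates below $\xi$ gives $X_\xi=\{0,1\}^\xi$ and $M_\xi=\{0,1\}$.

**Proof.** Enumerate the congruences $\eta_f$, $f\in C(X)$ (in the zero-dimensional case $\eta_U$, $U$ clopen) as $\{\eta_\xi:\xi<\kappa\}$. Their intersection is $\Delta$, because the functions $f$ (the clopen sets $U$) separate points. Put $\theta_0=X^2$ and $\theta_\xi=\bigcap_{\zeta<\xi}\eta_\zeta$ for $\xi>0$.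

*Successors.* We have $\theta_{\xi+1}=\theta_\xi\cap\eta_\xi$, so the natural map $X_{\xi+1}\to X_\xi\times X/\eta_\xi$ is injective and continuous on a compact space, hence an embedding. Take $M_\xi=X/\eta_\xi$. The bonding map is open by Lemma 4. For $\eta_U$ in place of $\eta_f$, the space $X/\eta_U$ embeds in $\{0,1\}^{\mathcal B_U}$, so it is metrizable and zero-dimensional.

*Limits.* For limit $\lambda$ we have $\theta_\lambda=\bigcap_{\xi<\lambda}\theta_\xi$, so $X_\lambda\to\varprojlim_{\xi<\lambda}X_\xi$ is injective. It is surjective: a point of the limit is a decreasing family of nonempty closed classes in the compact space $X$, and any point of the intersection of this family represents it. A continuous bijection of compact Hausdorff spaces is a homeomorphism.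

*Zero-dimensionality of $X_\xi$.* In the zero-dimensional case $\theta_\xi$ is the relation of belonging to the same members of $\bigcup_{\zeta<\xi}\mathcal B_\zeta$, where $\mathcal B_\zeta$ is the algebra that defines $\eta_\zeta$. So membership in these sets embeds $X_\xi$ into a Cantor cube. $\blacksquare$

## 5. Extending maps from closed subsets of zero-dimensional compacta

**Definition (AE(0)).** A compact $X$ is *AE(0)* if for every zero-dimensional compact $Z$ and every closed $A\subset Z$, every continuous $A\to X$ extends to a continuous $Z\to X$.

For example, $\{0,1\}$ is AE(0), because two disjoint closed subsets of a zero-dimensional compact space are separated by a clopen set. Extending coordinate by coordinate, we see that every Cantor cube is AE(0). The property matters here for the following reason.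

**Lemma 7.** Every AE(0) compact space $X$ is dyadic.

**Proof.** The space $X$ embeds in $[0,1]^\tau$ for some infinite $\tau$. Since $[0,1]$ is a continuous image of $\{0,1\}^\omega$, the cube $[0,1]^\tau$ is a continuous image of $(\{0,1\}^\omega)^\tau\cong\{0,1\}^\tau$. Let $A\subset\{0,1\}^\tau$ be the preimage of $X$. It is closed and maps onto $X$. By AE(0) the surjection $A\to X$ extends to a continuous map $\{0,1\}^\tau\to X$, which is onto because its restriction to $A$ is. $\blacksquare$

The extension will be made one step of the resolution at a time, and each step is a selection problem. A map $\Phi$ from $Z$ to the nonempty closed subsets of $M$ is *l.s.c.* (lower semicontinuous) if $\{z:\Phi(z)\cap O\ne\emptyset\}$ is open for every open $O\subset M$. For instance, let $z_0\in Z$ be non-isolated and $M=\{0,1\}$. The map with $\Phi(z_0)=\{0\}$ and $\Phi(z)=\{0,1\}$ elsewhere is l.s.c. The map with $\Phi(z_0)=\{0,1\}$ and $\Phi(z)=\{0\}$ elsewhere is not, since $\{z:1\in\Phi(z)\}=\{z_0\}$ is not open.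

We use several times that every open cover of a zero-dimensional compact space $Z$ is refined by a finite partition of $Z$ into clopen sets: refine the cover by clopen sets, pass to a finite subcover, and make it disjoint by subtracting the earlier sets.

**Lemma 8.** Let $Z$ be zero-dimensional compact, $M$ compact metric, and let $\Phi$ be an l.s.c. map from $Z$ to the nonempty closed subsets of $M$. Then $\Phi$ has a continuous selection: a continuous $\sigma:Z\to M$ with $\sigma(z)\in\Phi(z)$ for all $z$.

This is a case of Michael's zero-dimensional selection theorem (E. Michael, *Continuous selections II*, Ann. of Math. 64 (1956); also *Selected selection theorems*, Amer. Math. Monthly 63 (1956)), which allows zero-dimensional paracompact $Z$ and complete metric $M$. In our case the proof is short.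

**Proof.** Let $d$ be the metric and $B(t,r)$ the open balls. We construct locally constant approximate selections $\sigma_n:Z\to M$ with
$$d(\sigma_n(z),\Phi(z))<2^{-n},\qquad d(\sigma_{n+1}(z),\sigma_n(z))<2^{-n}.$$
For $n=0$: for each $z_0$ pick $t\in\Phi(z_0)$. The set of $z$ with $\Phi(z)\cap B(t,1)\neq\emptyset$ is an open set containing $z_0$. Take a finite clopen partition of $Z$ refining this cover, and let $\sigma_0$ be constant on each part, with the value $t$ that belongs to a cover member containing the part.

Given $\sigma_n$: for each $z_0$ pick $t\in\Phi(z_0)$ with $d(t,\sigma_n(z_0))<2^{-n}$. The set of $z$ with $\sigma_n(z)=\sigma_n(z_0)$ and $\Phi(z)\cap B(t,2^{-n-1})\ne\emptyset$ is open and contains $z_0$. Refine this cover by a finite clopen partition and let $\sigma_{n+1}$ take the corresponding value $t$ on each part. Both inequalities hold.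

The $\sigma_n$ converge uniformly to a continuous $\sigma$, the distance from $\sigma(z)$ to $\Phi(z)$ is $0$, and $\Phi(z)$ is closed. So $\sigma(z)\in\Phi(z)$. $\blacksquare$

**Theorem 9.** Every compact space with a weak twister, in particular every compact rotoid, is AE(0), and hence dyadic.

**Proof.** By Lemma 7 it is enough to prove AE(0). Let $A$ be closed in a zero-dimensional compact $Z$ and let $f:A\to X$ be continuous. Take the resolution of Lemma 6 and let $f_\xi:A\to X_\xi$ be the composition of $f$ with $X\to X_\xi$. By recursion on $\xi\le\kappa$ we construct continuous $F_\xi:Z\to X_\xi$ that extend $f_\xi$ and are compatible with the bonding maps.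

**Step 1: start and limits.** This step disposes of everything except successors. $X_0$ is a point, so $F_0$ is the constant map. For limit $\lambda$ the compatible maps $F_\xi$, $\xi<\lambda$, define a continuous $F_\lambda:Z\to\varprojlim_{\xi<\lambda}X_\xi=X_\lambda$. On $A$ it agrees with $f_\lambda$, since it does so in each $X_\xi$.

**Step 2: the lifts form an l.s.c. map.** Here the openness of Lemma 4 enters. Regard $X_{\xi+1}$ as a subset of $X_\xi\times M$ with $M=M_\xi$. For $z\in Z$ let
$$K_z=\{t\in M:(F_\xi(z),t)\in X_{\xi+1}\}.$$
This set is closed, and it is nonempty because $X_{\xi+1}\to X_\xi$ is onto. For open $O\subset M$, the set $\{z:K_z\cap O\ne\emptyset\}$ is the preimage under $F_\xi$ of the image in $X_\xi$ of the open set $X_{\xi+1}\cap(X_\xi\times O)$. That image is open, because the bonding map is open. So $z\mapsto K_z$ is l.s.c.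

**Step 3: prescribing the values on $A$.** We want a selection that agrees with the given map on $A$. For $z\in A$ write $f_{\xi+1}(z)=(f_\xi(z),g(z))$. Then $g:A\to M$ is continuous and $g(z)\in K_z$, since $F_\xi(z)=f_\xi(z)$. Put $\Phi(z)=\{g(z)\}$ for $z\in A$ and $\Phi(z)=K_z$ for $z\notin A$. For open $O\subset M$,
$$\{z:\Phi(z)\cap O\neq\emptyset\}=\{z:K_z\cap O\ne\emptyset\}\setminus\{z\in A:g(z)\notin O\},$$
because $g(z)\in O$ implies $K_z\cap O\neq\emptyset$. The set removed is closed in $A$, hence closed in $Z$. So $\Phi$ is l.s.c. with nonempty closed values.

**Step 4: the successor step.** Let $\sigma$ be a continuous selection of $\Phi$ (Lemma 8) and put $F_{\xi+1}(z)=(F_\xi(z),\sigma(z))$. Since $\sigma(z)\in K_z$, the values lie in $X_{\xi+1}$. The map is continuous and projects to $F_\xi$. On $A$ we have $\sigma=g$, so $F_{\xi+1}$ extends $f_{\xi+1}$.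

At $\xi=\kappa$ we obtain $F_\kappa:Z\to X_\kappa=X$, which extends $f$. $\blacksquare$

A compact $X$ is a *Dugundji* compactum if for every compact $T$ containing $X$ there is a positive linear operator $E:C(X)\to C(T)$ with $E1=1$ and $(Ef)|_X=f$ for all $f$. By R. Haydon (Studia Math. 52 (1974)), the AE(0) compacta are exactly the Dugundji compacta. So every compact space with a weak twister, in particular every compact rotoid, is Dugundji; if it is infinite, all its points have character $w(X)$ by Theorem 1.

## 6. Zero-dimensional compact rotoids are finite sets and Cantor cubes

For zero-dimensional $X$ the resolution gives more: each step is a product projection. The twister is used once more, to compare the fibers of one bonding map with one another. For such a comparison we first need a criterion for $K\to Z$ to be a product projection.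

**Lemma 10.** Let $Z$ be a zero-dimensional compact space, $M$ a zero-dimensional compact metric space, and $K\subset Z\times M$ closed such that the projection $\pi:K\to Z$ is an open surjection. Write $K_z=\{t\in M:(z,t)\in K\}$.

(i) If all $K_z$ have exactly $n<\omega$ points, then $K\cong Z\times n$ over $Z$.

(ii) If no $K_z$ has isolated points, then $K\cong Z\times2^\omega$ over $Z$.

**Proof.** The map $\pi$ is open, and it is closed since $K$ is compact. So it sends clopen sets to clopen sets.

*(i)* We trivialize $K$ locally. Let $K_{z_0}=\{t_1,\dots,t_n\}$ and choose disjoint clopen $O_i\ni t_i$ in $M$. Each $\pi(K\cap(Z\times O_i))$ is a clopen set containing $z_0$; let $V$ be the intersection of these sets. For $z\in V$ the $n$-point set $K_z$ meets each of the $n$ disjoint sets $O_i$, so it has exactly one point in each and none elsewhere. Each $K\cap(V\times O_i)\to V$ is thus a continuous bijection of compacta, hence a homeomorphism, and $\pi^{-1}(V)\cong V\times n$ over $V$. Partition $Z$ into finitely many clopen sets, each contained in such a $V$, and put the homeomorphisms together.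

*(ii)* The plan is to cut $K$ into a binary tree of clopen sets, each mapped onto $Z$, with fibers that shrink to points.

*Claim.* For every $\varepsilon>0$ there is $N$ such that for every $n\ge N$ and every clopen $L\subset K$ with $\pi(L)=Z$, the set $L$ can be partitioned into $2^n$ clopen sets, each mapped onto $Z$ and each having fibers of diameter $<\varepsilon$.

Fix a partition of $M$ into $r$ clopen sets of diameter $<\varepsilon$, and $N$ with $2^N\ge r$. Note that $N$ does not depend on $L$. Let $n\ge N$ and $z_0\in Z$. Let $P_1,\dots,P_k$ be the members of the partition that meet $L_{z_0}$; then $1\le k\le r\le2^n$. The set $P_1\cap L_{z_0}$ is a nonempty clopen subset of $K_{z_0}$, so it has no isolated points and is infinite. Choose $2^n-k+1$ of its points. Since $M$ is zero-dimensional, $P_1$ splits into $2^n-k+1$ clopen sets, each containing one of these points. Together with $P_2,\dots,P_k$ this gives exactly $2^n$ disjoint clopen sets $O_1,\dots,O_{2^n}$ of diameter $<\varepsilon$ that cover $L_{z_0}$ and each meet $L_{z_0}$.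

The set of $z$ with $L_z\subset\bigcup_iO_i$ is the complement of $\pi\bigl(L\setminus(Z\times\bigcup_iO_i)\bigr)$, so it is open since $\pi$ is closed. The set of $z$ with $L_z\cap O_i\ne\emptyset$ is $\pi(L\cap(Z\times O_i))$, so it is open since $\pi$ is open. Hence both properties hold on a clopen neighborhood $W$ of $z_0$. Over $W$, the sets $L\cap(W\times O_i)$ partition $L\cap\pi^{-1}(W)$, each maps onto $W$, and their fibers have diameter $<\varepsilon$. Partition $Z$ into finitely many clopen sets contained in such neighborhoods and, for each $i\le2^n$, take the union of the $i$-th pieces. This proves the claim.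

*The tree.* Put $n_0=0$ and $K_\emptyset=K$. Suppose that clopen sets $K_s$, $s\in2^{n_k}$, are given, each mapped onto $Z$. Apply the claim with $\varepsilon=2^{-(k+1)}$ and one common $n\ge1$ to all of them, and put $n_{k+1}=n_k+n$. Index the $2^n$ pieces of $K_s$ by the extensions $s'\in2^{n_{k+1}}$ of $s$. Then $\{K_{s'}:s'\supset s\}$ partitions $K_s$, each $K_{s'}$ is clopen and maps onto $Z$, and the fibers of $K_s$ for $s\in2^{n_k}$, $k\ge1$, have diameter $<2^{-k}$.

*The homeomorphism.* Each $y\in K$ lies in exactly one $K_s$ with $s\in2^{n_k}$, for each $k$. Let $b(y)\in2^\omega$ be the branch with $y\in\bigcap_kK_{b(y)|n_k}$, and send $y$ to $(\pi(y),b(y))\in Z\times2^\omega$. This is continuous, because the $K_s$ are clopen. It is bijective: given $z\in Z$ and $b\in2^\omega$, the sets $K_{b|n_k}\cap\pi^{-1}(z)$ form a decreasing sequence of nonempty compact sets with diameters tending to $0$, so exactly one point lies in all of them. A continuous bijection of compact Hausdorff spaces is a homeomorphism, and this one is over $Z$. $\blacksquare$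

**Theorem 11.** For a zero-dimensional compact space $X$ the following are equivalent: $X$ is a rotoid; $X$ has a weak twister; $X$ is finite or homeomorphic to a Cantor cube $\{0,1\}^\tau$ with $\tau$ infinite.

**Proof.** Every twister is a weak twister, and finite sets and Cantor cubes are rotoids by Section 1. It remains to start from a zero-dimensional compact $X$ with a weak twister at $e$ and to show that $X$ is finite or a Cantor cube. Take the zero-dimensional resolution of Lemma 6.

**Step 1: the twister acts on fibers.** Fix $\xi<\kappa$. Let $p:X_{\xi+1}\to X_\xi$ be the bonding map, let $e'$ and $\bar e$ be the images of $e$ in $X_{\xi+1}$ and $X_\xi$, and let $F_x=p^{-1}(x)$ for $x\in X_\xi$. The induced weak twisters $H'$ of $X_{\xi+1}$ and $\bar H$ of $X_\xi$ satisfy $(p\times p)H'=\bar H(p\times p)$, and both are bijections. So $H'$ carries the preimage of a point under $p\times p$ onto the preimage of the image of that point under $\bar H$. Since $\bar H(x,x)=(x,\bar e)$, the map $H'$ restricts to a homeomorphism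
$$F_x\times F_x\to F_x\times F_{\bar e},\qquad (y,y)\mapsto(y,e'),\tag{6}$$
and it carries the diagonal of $F_x$ onto $F_x\times\{e'\}$.

**Step 2: the fibers of $p$ are uniform.** We show that either all fibers of $p$ are finite of one and the same size, or no fiber has an isolated point. Suppose that some $F_x$ has an isolated point $y$. Then $(y,y)$ is isolated in $F_x\times F_x$, so by (6) $(y,e')$ is isolated in $F_x\times F_{\bar e}$, and $e'$ is isolated in $F_{\bar e}$. Now let $x'\in X_\xi$ be arbitrary. The set $F_{x'}\times\{e'\}$ is open in $F_{x'}\times F_{\bar e}$, so by (6), applied to $x'$, the diagonal of $F_{x'}$ is open in $F_{x'}\times F_{x'}$. Thus $F_{x'}$ is discrete and compact, hence finite. Counting in (6) gives $|F_{x'}|^2=|F_{x'}|\,|F_{\bar e}|$, and so $|F_{x'}|=|F_{\bar e}|$.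

**Step 3: each step is a product.** The space $X_{\xi+1}$ is a closed subset of $X_\xi\times M_\xi$, both factors are zero-dimensional, and the projection to $X_\xi$ is an open surjection. By Step 2 and Lemma 10 there is a space $T_\xi$, finite discrete or $2^\omega$, with $X_{\xi+1}\cong X_\xi\times T_\xi$ over $X_\xi$.

**Step 4: $X$ is a product.** By transfinite induction we obtain homeomorphisms $X_\xi\cong\prod_{\zeta<\xi}T_\zeta$ that commute with the bonding maps and the coordinate projections: at successors use Step 3, and at limits take inverse limits, since $\prod_{\zeta<\lambda}T_\zeta=\varprojlim_{\xi<\lambda}\prod_{\zeta<\xi}T_\zeta$. At $\xi=\kappa$ we get $X\cong\prod_{\xi<\kappa}T_\xi$.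

**Step 5: identifying the product.** We use Brouwer's theorem that $2^\omega$ is the only nonempty zero-dimensional compact metrizable space without isolated points. Discard the one-point factors.

- If no factors remain, $X$ is a point.
- If finitely many factors remain, $X$ is finite or homeomorphic to $2^\omega$, since $2^\omega\times F\cong2^\omega$ for every nonempty finite $F$ and $2^\omega\times2^\omega\cong2^\omega$.
- If infinitely many factors remain, say $\tau$ of them, group them into $\tau$ countably infinite blocks. The product of one block is zero-dimensional, compact and metrizable. It has no isolated points, since it has infinitely many factors with at least two points each. So it is homeomorphic to $2^\omega$, and $X\cong(2^\omega)^\tau\cong\{0,1\}^\tau$. $\blacksquare$
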